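# Undecidable word problems in varieties of inverse semigroups containing the bicyclic semigroup

## 1. Two flags on a line force a third

Let $\mathbb N=\{0,1,2,\dots\}$. Maps are written on the right, so $n\,st=(ns)t$. For integers $p\ge 0$ and $d$ with $p+d\ge 0$, let $\beta_{p,d}$ be the partial map of $\mathbb N$ with domain $\{n: n\ge p\}$ and rule $n\mapsto n+d$. These maps are closed under composition and inversion. Put $a=\beta_{0,1}$ and $b=a^{-1}=\beta_{1,-1}$. Then $ab=1$, and $b^ia^j=\beta_{i,j-i}$, so every $\beta_{p,d}$ is $b^pa^{p+d}$. The $\beta_{p,d}$ form the **bicyclic semigroup** $B$, with monoid presentation $\langle a,b\mid ab=1\rangle$.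

Take two letters $x,y$ and the words
$$u=xx^{-1}\,y^2\,xx^{-1}\,y^{-2},\qquad v=xx^{-1}\,y\,xx^{-1}\,y\,xx^{-1}\,y^{-2}.$$
Read $xx^{-1}$ as "check that $x$ is defined here, and stay here": a flag. The word $u$ checks the flag at the starting point and two $y$-steps further on. The word $v$ also checks it halfway.

Evaluate both in $B$ with $x=\beta_{p,d}$ and $y=\beta_{p',d'}$, starting at $n$. Both words are partial identities. The $y$-steps are the same in both and require $n\ge p'$ and $n+d'\ge p'$. The flags in $u$ require
$$n\ge p,\qquad n+2d'\ge p,$$
and $v$ requires in addition $n+d'\ge p$. But $n+d'$ is the average of $n$ and $n+2d'$, so the extra requirement is automatic. Hence $B$ satisfies the identity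
$$xx^{-1}y^2xx^{-1}y^{-2}=xx^{-1}\,y\,xx^{-1}\,y\,xx^{-1}y^{-2}. \tag{1}$$

Now let $S$ be the set of all partial maps of $\mathbb Z$ that are restrictions of translations. Let $y$ be the full translation $n\mapsto n+1$, and let $x$ be the identity map on $\{0,2\}$. Then $0u=0$, but $0v$ is undefined, because $0y=1$ is not in the domain of $x$. So (1) fails in $S$.

What $S$ and $B$ share is this: if a word equals $1$ in the free abelian group, then its values in $S$ and in $B$ are restrictions of the identity, hence idempotent. But $B$ satisfies a further law, which fills in missing flags by convexity. Suppose we impose finitely many extra relations on some generators, inside the world of all laws of $B$. Can an algorithm still tell which words become equal?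

## 2. Inverse semigroups, varieties and finite presentations

**Definition (inverse semigroup).** A semigroup in which every $x$ has exactly one $x^{-1}$ with $xx^{-1}x=x$ and $x^{-1}xx^{-1}=x^{-1}$. We treat it as an algebra with product and $x\mapsto x^{-1}$.

We use these textbook facts. Idempotents commute, and each $ss^{-1}$ is idempotent. For idempotents, $e\le f$ means $ef=e$. By the Wagner–Preston theorem, every inverse semigroup is isomorphic to an inverse semigroup of partial injections of some set $\Omega$. In such a semigroup, $ss^{-1}$ is the identity on $\operatorname{dom}s$. The idempotents are partial identities, a product of idempotents is the identity on the intersection of their domains, and $e\le f$ means $\operatorname{dom}e\subseteq\operatorname{dom}f$. Flags in the sense of §1 are exactly idempotents $ss^{-1}$.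

**Definition (variety, free object).** A variety of inverse semigroups is the class defined by some set of identities. For a variety $\mathcal V$ and a finite set $X$, the free object $F_X$ consists of the words over $X\cup X^{-1}$ modulo the relation "$u=v$ is an identity of $\mathcal V$". Words are nonempty unless we say otherwise. We write $\mathcal B=\operatorname{var}(B)$ for the variety generated by $B$; its identities are exactly the identities of $B$.

**Definition (finite presentation inside $\mathcal V$).** Given a finite set $R$ of pairs of words, let $\langle X:R,\mathcal V\rangle$ be the quotient of $F_X$ by the congruence generated by $R$. It lies in $\mathcal V$ and satisfies $R$. It is universal: if $S\in\mathcal V$ has elements indexed by $X$ that satisfy $R$, then any two words equal in $\langle X:R,\mathcal V\rangle$ are equal in $S$.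

For example, $\langle x: (xx^{-1},x^{-1}x),\text{all inverse semigroups}\rangle$ is the infinite cyclic group. Indeed $e=xx^{-1}=x^{-1}x$ satisfies $ex=x=xe$ and similarly for $x^{-1}$, so $e$ is an identity and $x$ is invertible. Conversely, $\mathbb Z$ satisfies the relation.

**Definition (decidable word problem).** The variety $\mathcal V$ has decidable word problem if for every finite $X$ and finite $R$ there is an algorithm that decides, given two words over $X\cup X^{-1}$, whether they are equal in $\langle X:R,\mathcal V\rangle$.

Let $\hat{\mathcal A}$ be the variety of inverse semigroups defined by the identities $w=w^2$, for all words $w$ that equal $1$ in the free abelian group. By §1, both $B$ and the semigroup $S$ of partial translations of $\mathbb Z$ lie in $\hat{\mathcal A}$, while (1) holds in $B$ and fails in $S$. So $\mathcal B\subsetneq\hat{\mathcal A}$.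

We ask: does every variety strictly contained in $\hat{\mathcal A}$ have decidable word problem? In particular, does $\mathcal B$? The answer to both is no, since $\mathcal B$ is strictly contained in $\hat{\mathcal A}$ and the following holds.

> **Theorem A.** There are a finite set $X$, a finite set $R$ of pairs of words over $X\cup X^{-1}$, a word $\omega$, and a computable sequence of words $u_m$ $(m\in\mathbb N)$ such that $\{m: u_m=\omega \text{ in } \langle X:R,\mathcal B\rangle\}$ is not recursive. Hence $\mathcal B$ does not have decidable word problem.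

We need to know concretely how equality in a presentation arises.

**Lemma 1.** Two words are equal in $\langle X:R,\mathcal V\rangle$ if and only if they are joined by finitely many steps of the kinds

1. $w\to w'$, where $w=w'$ is an identity of $\mathcal V$;
2. $f_1rf_2\leftrightarrow f_1r'f_2$, where $(r,r')\in R$ and $f_1,f_2$ are possibly empty words.

*Proof.* Let $\sim$ be the relation "joined by such steps". It is compatible with products, so it induces a semigroup congruence on $F_X$, the smallest one containing $R$. We must only check that it respects inverses. Let $s,t\in F_X$ have the same image $x$ in the quotient semigroup, and let $y,z$ be the images of $s^{-1},t^{-1}$. Then $xyx=x$, $yxy=y$, $xzx=x$, $zxz=z$. The elements $yx$ and $zx$ are images of the idempotents $s^{-1}s$ and $t^{-1}t$ of $F_X$, so they commute. For the same reason $xy$ and $xz$ commute. Therefore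
$$y=yxy=y(xzx)y=(yx)(zx)y=(zx)(yx)y=zx(yxy)=zxy,$$
$$z=zxz=z(xyx)z=z(xy)(xz)=z(xz)(xy)=(zxz)xy=zxy,$$
so $y=z$. $\square$

## 3. Convex hulls and the identities of $B$

The averaging in §1 is the whole equational theory of $B$. Let $[x]$, $x\in X$, be the standard basis of $\mathbb Z^X$, and let $\mathrm{ab}(w)\in\mathbb Z^X$ be the abelianization of $w$. A word $w$ traces a path from $0$ in the Cayley graph of $\mathbb Z^X$. For $x\in X$ let $S_x(w)$ be the set of $g\in\mathbb Z^X$ such that this path traverses the edge $g\to g+[x]$ in either direction. Convex hulls are taken in $\mathbb R^X$.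

For instance, the two words of (1) have $S_y=\{0,[y]\}$ in common, while $S_x(u)=\{0,2[y]\}$ and $S_x(v)=\{0,[y],2[y]\}$. The sets $S_x$ differ, but their hulls agree.

**Lemma 2.** An identity $u=v$ (words over $X\cup X^{-1}$) holds in $B$ if and only if $\mathrm{ab}(u)=\mathrm{ab}(v)$ and $\operatorname{conv}S_x(u)=\operatorname{conv}S_x(v)$ for all $x\in X$.

*Proof.* **Step 1: compute the value of a word.** Assign $x\mapsto\beta_{p_x,d_x}$, and let $d:\mathbb Z^X\to\mathbb Z$ be the homomorphism with $d([x])=d_x$. Evaluate $u$ at $n\in\mathbb N$. When the path is at $g$, the current number is $n+d(g)$. A step $g\to g+[x]$ (letter $x$) is possible iff $n+d(g)\ge p_x$. A step $g+[x]\to g$ (letter $x^{-1}$) uses $\beta_{p_x,d_x}^{-1}$, whose domain is $\{k\ge p_x+d_x\}$. It is possible iff $n+d(g)+d_x\ge p_x+d_x$, which is the same condition. So $u$ evaluates to translation by $d(\mathrm{ab}(u))$ with domain $\{n\ge\tau(u)\}$, where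
$$\tau(u)=\max\Bigl(0,\ \max_{x\in X,\ g\in S_x(u)}\bigl(p_x-d(g)\bigr)\Bigr). \tag{2}$$

**Step 2: equal hulls give the identity.** For fixed $x$ with $S_x(u)\ne\emptyset$, the maximum of $p_x-d(g)$ over $S_x(u)$ is $p_x-\min_{S_x(u)}d$. The minimum of a linear functional on a finite set depends only on the hull of the set. So if the abelianizations and all hulls agree, the translations and the domains agree, for every assignment.

**Step 3: the identity gives equal hulls.** Let $u=v$ hold in $B$. Take arbitrary integers $d_y$ $(y\in X)$, fix $x\in X$, and put $p_y=|d_y|$ for $y\ne x$ and $p_x=M\ge|d_x|$. These are legitimate assignments. The two values are equal nonempty maps, so $d(\mathrm{ab}(u))=d(\mathrm{ab}(v))$ and $\tau(u)=\tau(v)$. As $d$ is arbitrary, $\mathrm{ab}(u)=\mathrm{ab}(v)$. Now let $M$ grow. By (2), if $S_x(u)\ne\emptyset$ then $\tau(u)=M-\min_{S_x(u)}d$ for all large $M$. If $S_x(u)=\emptyset$, then $\tau(u)$ does not depend on $M$. The same holds for $v$. Hence $S_x(u)=\emptyset$ iff $S_x(v)=\emptyset$, and otherwise $\min_{S_x(u)}d=\min_{S_x(v)}d$ for every integral $d$. Suppose some $g\in S_x(u)$ were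 outside $\operatorname{conv}S_x(v)$. Then a real linear functional strictly separates $g$ from the finite set $S_x(v)$. A small perturbation makes it rational while keeping the finitely many strict inequalities, and scaling makes it integral. With the right sign this gives $d(g)<\min_{S_x(v)}d$, a contradiction. By symmetry the hulls are equal. $\square$

Here are three easy cases in which an algorithm exists.

*No relations.* If $R=\emptyset$, equality in $\langle X:\emptyset,\mathcal B\rangle=F_X$ is decided by Lemma 2: compute the finite sets $S_x$ and compare hulls.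

*One letter, no relations.* A path in $\mathbb Z$ traverses all the edges of an interval, so $S_x(w)$ already equals the set of lattice points of its hull. For $X=\{x\}$, two words are equal in $F_X$ iff their paths cover the same interval and end at the same point.

*The commutative case.* Let $\mathcal C$ be the variety of commutative inverse semigroups (semilattices of abelian groups). It lies in $\hat{\mathcal A}$, because a word that equals $1$ in the free abelian group becomes, after commuting, a product of idempotents $xx^{-1}$. The containment is strict, because $B\in\hat{\mathcal A}$ is not commutative. We claim that $\mathcal C$ has decidable word problem. Consider the commutative semigroup on the generators $X\cup X^{-1}$ with relations $R$, $xx^{-1}x=x$, $x^{-1}xx^{-1}=x^{-1}$. It is commutative, and each of its elements is regular: for a product, multiply the equations $xx^{-1}x=x$. Hence it is inverse, the inverse of $x$ is $x^{-1}$, and it is $\langle X:R,\mathcal C\rangle$. So it is enough to decide equality in finitely presented commutative semigroups. Adjoin an identity, and let $I$ be the ideal generated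 by the differences $r-r'$ of the defining relations in the polynomial ring over $\mathbb Q$ in these generators. If two monomials are equal in the semigroup, their difference is a sum of terms $\pm f(r-r')$, hence in $I$. Conversely, the map from the polynomial ring to the monoid algebra of the quotient monoid kills $I$, and distinct monoid elements are linearly independent there. So equality of two monomials is membership of a binomial in an explicitly given finitely generated ideal, which is decidable.

## 4. Words readable in a lattice-convex graph

To prove that two words are *different* in $\langle X:R,\mathcal B\rangle$ we need an invariant of the steps of Lemma 1. Lemma 2 suggests one.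

**Definition (lattice-convex).** A set $P\subseteq\mathbb Z^X$ is lattice-convex if $\operatorname{conv}(P)\cap\mathbb Z^X=P$. For example, $\{0,2\}\subseteq\mathbb Z$ is not lattice-convex. The set of integer points of any convex set $K$ is, since $\operatorname{conv}(K\cap\mathbb Z^X)\subseteq K$.

**Definition (readable).** Let $P=(P_x)_{x\in X}$ with $P_x\subseteq\mathbb Z^X$. Let $\Gamma_P$ be the labelled graph on $\mathbb Z^X$ with an edge $g\xrightarrow{x}g+[x]$ for each $x\in X$ and $g\in P_x$. Edges are traversed forwards by $x$ and backwards by $x^{-1}$. A word is readable from $g$ if its path from $g$ lies in $\Gamma_P$. Thus $w$ is readable from $0$ iff $S_x(w)\subseteq P_x$ for all $x$. Let $W$ be the connected component of $0$ in $\Gamma_P$.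

**Lemma 3.** Assume

(a) every $P_x$ is lattice-convex;

(b) for every $(r,r')\in R$ and every $g\in W$: $r$ is readable from $g$ iff $r'$ is, and in that case $\mathrm{ab}(r)=\mathrm{ab}(r')$.

If $u=v$ in $\langle X:R,\mathcal B\rangle$ and $u$ is readable from $0$, then $v$ is readable from $0$.

*Proof.* By Lemma 1 it suffices to treat one step. If $w=w'$ is an identity of $B$ and $w$ is readable from $0$, then Lemma 2 gives
$$S_x(w')\subseteq\operatorname{conv}S_x(w)\cap\mathbb Z^X\subseteq\operatorname{conv}(P_x)\cap\mathbb Z^X=P_x$$
for every $x$, so $w'$ is readable from $0$. Next, let $f_1rf_2$ be readable from $0$. Then $f_1$ leads from $0$ to some $g\in W$, and $r$ is readable from $g$. By (b), $r'$ is readable from $g$ and has the same endpoint, so $f_1r'f_2$ is readable from $0$. The other direction is the same. $\square$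

Here is a small use. Let $X=\{x,y\}$ with the single relation $xx^{-1}=xx^{-1}\,y\,xx^{-1}y^{-1}$: a flag spreads in the $y$-direction. Does it spread backwards, that is, does $yxx^{-1}y^{-1}$ equal $yxx^{-1}y^{-1}xx^{-1}$? Put $P_x=\{g:g_x=0,\ g_y\ge1\}$ and $P_y=\{g:g_x=0,\ g_y\ge0\}$. Both are lattice-convex. If $xx^{-1}$ is readable from $g$, then $g\in P_x$, so $g\in P_y$ and $g+[y]\in P_x$, and the right side is readable. Conversely the left side is a prefix of the right side. Both sides have abelianization $0$. Now $yxx^{-1}y^{-1}$ is readable from $0$, while $xx^{-1}$ is not, since $0\notin P_x$. So the two words differ in $\langle X:R,\mathcal B\rangle$.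

Condition (b) is asked only at points of the component $W$, not at all points of $\mathbb Z^X$. The proof of Theorem A depends on this.

## 5. Counters as positions: a phantom state

We want to encode a machine with two counters. Here is the machine model.

**Definition (two-counter machine).** A two-counter machine $M$ has a finite state set $Q\ni q_0,h$ and a finite set $T$ of transitions $t=(q_t,G_t,v_t,q_t')$ with $G_t\subseteq\mathbb N^2$ and $v_t\in\mathbb Z^2$, of the following kinds ($i\in\{1,2\}$, $e_1,e_2$ the unit vectors):

* $(I_i)$: $G_t=\mathbb N^2$, $v_t=e_i$;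
* $(D_i)$: $G_t=\{c: c_i\ge1\}$, $v_t=-e_i$;
* $(Z_i)$: $G_t=\{c:c_i=0\}$, $v_t=0$.

It is deterministic: $G_t\cap G_{t'}=\emptyset$ if $t\ne t'$ and $q_t=q_{t'}$. No $t$ has $q_t=h$. A configuration is a pair $(q,c)\in Q\times\mathbb N^2$, and we write $(q_t,c)\to(q_t',c+v_t)$ for $c\in G_t$. Note that $G_t+v_t\subseteq\mathbb N^2$.

As an example, let $M_0$ have states $q_0,q_1,q_2,q_3,q_4,h$ and transitions
$$t_1:q_0\xrightarrow{Z_1}q_1,\quad t_2:q_1\xrightarrow{I_1}q_2,\quad t_3:q_2\xrightarrow{I_1}q_0,\quad t_4:q_0\xrightarrow{D_1}q_3,$$
$$t_5:q_3\xrightarrow{D_1}q_4,\quad t_6:q_3\xrightarrow{Z_1}h,\quad t_7:q_4\xrightarrow{I_1}q_4.$$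
The second counter is not used. Started at $q_0$ with first counter $0$, it runs
$$(q_0,0),\ (q_1,0),\ (q_2,1),\ (q_0,2),\ (q_3,1),\ (q_4,0),\ (q_4,1),\ (q_4,2),\dots$$
and never reaches $h$. It visits $q_0$ with counter values $0$ and $2$, but not $1$. From $(q_0,1)$ it would halt: $(q_0,1)\to(q_3,0)\to(h,0)$.

The first idea is to let points be counter values. A step by $a_i$ adds one to counter $i$, a flag $qq^{-1}$ at a point says "state $q$ was reached with these counters", and a flag $z_iz_i^{-1}$ says "counter $i$ is zero here". The relations would be, for a transition $q\to q'$,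

* kind $I_i$: $qq^{-1}=qq^{-1}\cdot a_iq'q'^{-1}a_i^{-1}$;
* kind $D_i$: $qq^{-1}a_i^{-1}a_i=qq^{-1}a_i^{-1}a_i\cdot a_i^{-1}q'q'^{-1}a_i$;
* kind $Z_i$: $qq^{-1}z_iz_i^{-1}=qq^{-1}z_iz_i^{-1}\cdot q'q'^{-1}$;

together with $hh^{-1}=\omega$ and the relations making $\omega$ a zero. The hope is that the start word $q_0q_0^{-1}z_1z_1^{-1}$ becomes $\omega$ exactly when the machine halts from counter value $0$.

This fails for $M_0$. Let $S=\langle X:R,\mathcal B\rangle$ for these relations, represented by partial injections of a set, and let $\xi q_0$ and $\xi z_1$ be defined. By the relation for $t_1$, $\xi q_1$ is defined. By $t_2$, $\xi a_1q_2$ is defined, and by $t_3$, $\xi a_1a_1q_0$ is defined. So $\xi$ is in the domain of $q_0q_0^{-1}a_1^2q_0q_0^{-1}a_1^{-2}$. Identity (1) holds in $S$, so with $x=q_0$, $y=a_1$ it says that $\xi a_1q_0$ is defined. This is the phantom configuration $(q_0,1)$. At $\eta=\xi a_1$ both $\eta q_0$ and $\eta a_1^{-1}=\xi$ are defined, so $t_4$ gives that $\xi q_3$ is defined, and $t_6$ with $\xi z_1$ gives that $\xi h$ is defined. Hence $\xi\in\operatorname{dom}\omega$. So the domain of the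 start word, which is idempotent, is contained in that of the idempotent $\omega$. As $\omega$ is a zero, the start word equals $\omega$, although $M_0$ does not halt.

The exact point of failure is that (1) forces flags at lattice points *between* visited configurations, and these points are reachable because the machine itself walks along the line on which they lie.

The repair is to separate time from the counters. Each transition $t$ becomes a generator, a new direction of the lattice. The position $g$ then records *how many times* each transition was used. Both the current state and the current counter values are affine functions of these numbers, so the sets of flags can be described by linear inequalities, which makes them lattice-convex. A counter of value $n$ becomes a *spoke* attached sideways to the current point: the path $a_j^n$ with the flag $z_j$ at its tip. When $t$ fires, the spokes must be copied to the next point, with lengths corrected by $0,\pm1$. Phantom points will still exist in the convex sets, but no phantom point can be joined to the origin: moving along a $t$-edge is a genuine machine step, and moving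 along a spoke changes neither state nor counters.

## 6. The machine and the presentation

By Minsky (*Computation: Finite and Infinite Machines*, 1967, Ch. 14), for every r.e. set $K$ there is a two-counter machine $M$ such that $k\in K$ iff $M$ started in $(q_0,(2^k,0))$ reaches state $h$. Fix such an $M$ for a nonrecursive r.e. set $K$, and put
$$H=\{m: M\text{ started in }(q_0,(m,0))\text{ reaches state }h\}.$$
Since $k\in K$ iff $2^k\in H$, the set $H$ is not recursive.

**Generators.** $X=\{a_1,a_2,z_1,z_2,\omega\}\cup Q\cup T$ (disjoint union).

**Relations $R$.** There are three groups.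

*Gates.* These let a transition fire where its guard holds, and put the new state flag at the new point. For each $t\in T$, with $q=q_t$ and $q'=q'_t$, let $e_t=qq^{-1}$ for kind $I_i$, $e_t=qq^{-1}a_ia_i^{-1}$ for kind $D_i$, and $e_t=qq^{-1}z_iz_i^{-1}$ for kind $Z_i$. The relation is
$$(\mathrm G_t)\qquad e_t=e_t\cdot t\,q'q'^{-1}\,t^{-1}.$$

*Copying.* These carry the spoke of counter $j$ across $t$. For each $t\in T$ and $j\in\{1,2\}$, according to $\varepsilon=v_t(j)$:

* if $\varepsilon\in\{0,1\}$: $(\mathrm C1)\quad tt^{-1}a_ja_j^{-1}=t\,a_j\,t^{-1}a_j^{-1}$;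
* if $\varepsilon=0$: $(\mathrm C2)\quad tt^{-1}z_jz_j^{-1}=tt^{-1}z_jz_j^{-1}\cdot t\,z_jz_j^{-1}\,t^{-1}$;
* if $\varepsilon=1$: $(\mathrm C2')\quad tt^{-1}z_jz_j^{-1}=tt^{-1}z_jz_j^{-1}\cdot t\,a_jz_jz_j^{-1}a_j^{-1}\,t^{-1}$;
* if $\varepsilon=-1$: $(\mathrm C3)\quad tt^{-1}a_j^2a_j^{-2}=tt^{-1}a_j^2a_j^{-2}\cdot t\,a_j\,t^{-1}a_j^{-1}$;
* if $\varepsilon=-1$: $(\mathrm C4)\quad tt^{-1}a_jz_jz_j^{-1}a_j^{-1}=tt^{-1}a_jz_jz_j^{-1}a_j^{-1}\cdot t\,z_jz_j^{-1}\,t^{-1}$.

*Kill and zero.* $hh^{-1}=\omega$; and $\omega y=\omega$, $y\omega=\omega$ for all $y\in X\cup X^{-1}$.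

**Test words.** These draw the initial configuration $(q_0,(m,0))$:
$$u_m=q_0q_0^{-1}\cdot a_1^mz_1z_1^{-1}a_1^{-m}\cdot z_2z_2^{-1}.$$

To read the copying relations: (C1) says that a point carrying both a $t$-edge and an $a_j$-edge spans a commuting square, which copies one unit of the spoke. (C2) and (C2′) place the tip flag, one unit further out in (C2′). For a decrement, (C3) copies a unit only if a second unit follows it, and (C4) places the tip flag at the copy of the last-but-one point.

We shall show that $u_m=\omega$ in $\langle X:R,\mathcal B\rangle$ if and only if $m\in H$.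

## 7. A halting run makes $u_m$ equal to $\omega$

This half uses no law beyond those of inverse semigroups. Let $S$ be *any* inverse semigroup with elements indexed by $X$ satisfying $R$, regarded as an inverse semigroup of partial injections of a set $\Omega$. Say that $\xi\in\Omega$ *carries* $(q,c)$ if $\xi q$, $\xi a_1^{c_1}z_1$ and $\xi a_2^{c_2}z_2$ are defined.

**Lemma 4.** If $\xi$ carries $(q,c)$ and $(q,c)\to(q',c')$ via $t$, then $\xi t$ is defined and carries $(q',c')$.

*Proof.* **Step 1: the gate opens.** We show that $\xi t$ and $\xi tq'$ are defined. Note that $\xi a_i$ is defined if $c_i\ge1$, and $\xi z_i$ is defined if $c_i=0$. Since $c\in G_t$, for each of the three kinds $\xi\in\operatorname{dom}e_t$. The idempotent $e_t$ fixes $\xi$, so by $(\mathrm G_t)$ the element $tq'q'^{-1}t^{-1}$ is defined at $\xi$. Thus $\xi t$ and $\xi tq'$ are defined.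

It remains to see, for each $j$, that $\xi t\,a_j^{c'_j}z_j$ is defined. Fix $j$ and put $\varepsilon=v_t(j)$, $n=c_j$. All $\xi a_j^k$ with $0\le k\le n$ are defined.

**Step 2: copying when $\varepsilon\in\{0,1\}$.** We show by induction that for $0\le k\le n$ both $\xi a_j^kt$ and $\xi ta_j^k$ are defined and equal. For $k=0$ this is Step 1. Let it hold for some $k<n$ and put $\eta=\xi a_j^k$. Then $\eta t$ and $\eta a_j$ are defined, so $\eta$ is in the domain of the left side of (C1), which fixes it. Hence $\eta\,ta_jt^{-1}a_j^{-1}=\eta$. Applying $a_j$ gives $\eta ta_jt^{-1}=\eta a_j$, and applying $t$ gives $\eta ta_j=\eta a_jt$. By the induction hypothesis $\eta t=\xi ta_j^k$, so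
$$\xi a_j^{k+1}t=\eta a_jt=\eta ta_j=\xi ta_j^{k+1}.$$
Now let $\eta=\xi a_j^n$. Then $\eta z_j$ and $\eta t$ are defined, and $\eta t=\xi ta_j^n$. If $\varepsilon=0$, (C2) shows that $\eta tz_j=\xi ta_j^nz_j$ is defined, and $c'_j=n$. If $\varepsilon=1$, (C2′) shows that $\eta ta_jz_j=\xi ta_j^{n+1}z_j$ is defined, and $c'_j=n+1$.

**Step 3: copying when $\varepsilon=-1$.** Here $t$ is of kind $D_j$, so $n\ge1$. We show that $\xi a_j^kt$ and $\xi ta_j^k$ are defined and equal for $0\le k\le n-1$. For $k=0$ this is Step 1. Let it hold for some $k<n-1$ and put $\eta=\xi a_j^k$. Since $k+2\le n$, $\eta a_j^2$ is defined, and so is $\eta t$. So the left side of (C3) fixes $\eta$, and (C3) gives $\eta ta_jt^{-1}a_j^{-1}=\eta$. As in Step 2, $\eta ta_j=\eta a_jt$, hence $\xi a_j^{k+1}t=\xi ta_j^{k+1}$. Finally let $\eta=\xi a_j^{n-1}$. Then $\eta a_jz_j$ and $\eta t$ are defined, so by (C4) $\eta tz_j=\xi ta_j^{n-1}z_j$ is defined, and $c'_j=n-1$. $\square$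

For example, in $M_0$ with $m=0$: if $\xi$ carries $(q_0,(0,0))$, then $\xi t_1$ carries $(q_1,(0,0))$. At $\xi t_1$ the flag $z_1$ and the edge $t_2$ are both present, so (C2′) produces $\xi t_1t_2a_1z_1$, a spoke of length $1$.

**Proposition 5.** If $m\in H$, then $u_m=\omega$ in every inverse semigroup satisfying $R$.

*Proof.* Let $t_1,\dots,t_k$ now denote the transitions of the run of $M$ from $(q_0,(m,0))$ to some $(h,c)$, and let $w=t_1\cdots t_k$, possibly empty. Let $\xi\in\operatorname{dom}u_m$. Then $\xi q_0$, $\xi a_1^mz_1$, $\xi z_2$ are defined, so $\xi$ carries $(q_0,(m,0))$. By Lemma 4, applied $k$ times, $\xi w$ is defined and carries $(h,c)$. Hence $\xi w\in\operatorname{dom}(hh^{-1})=\operatorname{dom}\omega$, so $\xi w\omega$ is defined. If $w$ is nonempty then $w\omega=\omega$ by the zero relations; in either case $\xi\in\operatorname{dom}\omega$. Both $u_m$ and $\omega=\omega^2$ are idempotents, so $u_m\le\omega$, that is, $u_m=u_m\omega$. The zero relations give $u_m\omega=\omega$. $\square$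

## 8. A nonhalting run gives a lattice-convex graph in which $\omega$ is not readable

Fix $m\notin H$. We construct sets $P_x$ as in Lemma 3 such that $u_m$ is readable from $0$ and $\omega$ is not.

**Step 1: state and counters as affine functions.** Let $(\delta_q)$ be the standard basis of $\mathbb Z^Q$. For $g\in\mathbb Z^X$ with coordinates $g_x$ put
$$y(g)=\delta_{q_0}+\sum_{t\in T}g_t(\delta_{q_t'}-\delta_{q_t})\in\mathbb Z^Q,\qquad c(g)=(m,0)+\sum_{t\in T}g_tv_t\in\mathbb Z^2,\qquad s_j(g)=g_{a_j}.$$
If the $g_t$ count the transitions used in an actual run, then $y(g)$ is the indicator of the current state and $c(g)$ is the pair of counter values. The number $s_j(g)$ is the position along the $j$-th spoke. Let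
$$N(q)=\{g:\ g_{z_1}=g_{z_2}=g_\omega=0,\ g_p=0\ (p\in Q),\ y(g)=\delta_q,\ c(g)\in\mathbb N^2\},\qquad N=\bigcup_{q\in Q}N(q).$$

**Step 2: the sets $P_x$.** They describe the picture of §6 at every point where the affine formulas make sense, whether or not the run of $M$ goes there:

* $P_q=\{g\in N(q):s_1(g)=s_2(g)=0\}$ for $q\in Q$;
* $P_{a_j}=\{g\in N:s_{3-j}(g)=0,\ 0\le s_j(g)<c_j(g)\}$;
* $P_{z_j}=\{g\in N:s_{3-j}(g)=0,\ s_j(g)=c_j(g)\}$;
* $P_t=\{g\in N(q_t):c(g)\in G_t,\ 0\le s_i(g)\le c_i(g)\ (i=1,2)\}$ for $t\in T$;
* $P_\omega=\emptyset$.

**Lemma 6.** Every $P_x$ is lattice-convex.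

*Proof.* The set $P_\omega$ is empty. The sets $P_q$, $P_t$, $P_{a_j}\cap N(q)$ and $P_{z_j}\cap N(q)$ are each the set of integer points of a polyhedron. Indeed, all conditions are linear equations and weak linear inequalities, since $c(g)\in G_t$ means $c(g)\ge0$ with possibly $c_i(g)\ge1$ or $c_i(g)=0$, and for integers $s_j<c_j$ means $s_j\le c_j-1$. Hence they are lattice-convex.

Only $P_{a_j}$ and $P_{z_j}$ are unions over the states. Let $P$ be one of them and let $g\in\operatorname{conv}(P)\cap\mathbb Z^X$. Grouping a convex combination by states, $g=\sum_q\lambda_qk_q$ with $\lambda_q\ge0$, $\sum_q\lambda_q=1$, and $k_q\in\operatorname{conv}(P\cap N(q))$, the sum being over those $q$ with $P\cap N(q)\ne\emptyset$. The map $y$ is affine and equals $\delta_q$ on $N(q)$, so $y(k_q)=\delta_q$ and $y(g)=\sum_q\lambda_q\delta_q$. As $g$ is integral, so is $y(g)$, and hence all $\lambda_q$ are integers. So some $\lambda_q=1$, and $g=k_q\in\operatorname{conv}(P\cap N(q))\cap\mathbb Z^X=P\cap N(q)$. $\square$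

**Step 3: what lies in the component of $0$.** The sets $P_x$ contain phantoms. Take $M_0$ with $m=0$ and $g=[t_1]+[t_2]+[t_3]+[t_4]+[t_6]$. Then $y(g)=\delta_h$ and $c(g)=(1+1-1,0)=(1,0)$, so $g\in P_h$, although $M_0$ does not halt from this start. But a $t$-edge into a point with $y=\delta_h$ must have $q'_t=h$, so $t=t_6$. Its source would have the same counters, with $c_1=1$, contrary to the guard of $t_6$. No $t$-edge leaves $g$ either. The spoke point $g+[a_1]$ has the same $y$ and $c$, so the same argument applies there, and the remaining edges at these points are flags. So $g$ is not connected to $0$. The following lemma shows that this is no accident.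

**Lemma 7.** Let $\mathcal N$ be the set of configurations in $Q\times\mathbb N^2$ from which $M$ does not reach state $h$. For each $g\in W$ there is $q\in Q$ with $y(g)=\delta_q$ and $(q,c(g))\in\mathcal N$. In particular $W\cap P_h=\emptyset$.

*Proof.* First, if $\kappa\to\kappa'$, then $\kappa\in\mathcal N$ iff $\kappa'\in\mathcal N$. If $\kappa'$ reaches $h$, then so does $\kappa$. If $\kappa$ reaches $h$, then, since $\kappa$ has a transition, its state is not $h$, so its run has at least one step, and by determinism this first step leads to $\kappa'$; so $\kappa'$ reaches $h$.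

Now consider the property in the lemma. It holds for $g=0$: $y(0)=\delta_{q_0}$, $c(0)=(m,0)$, and $m\notin H$. The functions $y$ and $c$ change only along edges labelled by $t\in T$. An edge $g\to g+[t]$ of $\Gamma_P$ has $g\in P_t$, so $y(g)=\delta_{q_t}$ and $c(g)\in G_t$. Then $y(g+[t])=\delta_{q'_t}$ and $c(g+[t])=c(g)+v_t$. Thus $(q_t,c(g))\to(q'_t,c(g+[t]))$ is a step of $M$, and by the first paragraph the property passes along the edge in both directions. So it holds on all of $W$.

If $g\in W\cap P_h$, then $y(g)=\delta_h$ and $(h,c(g))\in\mathcal N$. This is absurd, since the configuration $(h,c(g))$ is already in state $h$. $\square$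

**Step 4: the relations are respected.** This step checks condition (b) of Lemma 3.

**Lemma 8.** For every $(r,r')\in R$ and $g\in W$, $r$ is readable from $g$ iff $r'$ is, and in that case $\mathrm{ab}(r)=\mathrm{ab}(r')$.

*Proof.* In all gate and copying relations both sides have abelianization $0$. Readability of the right side from $g$ implies readability of the left side. Indeed, in (C1) the right side $ta_jt^{-1}a_j^{-1}$ uses the edge $t$ at $g$ first and the edge $a_j$ at $g$ last, and these are all the edges of the left side. In the other relations the left side is a prefix of the right side.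

We check the other implication for gates and copying, for arbitrary $g\in\mathbb Z^X$. Note that if $g\in P_t$, then $g+[t]\in N(q'_t)$, because $y(g+[t])=\delta_{q'_t}$, the coordinates required to vanish are unchanged, and $c(g+[t])=c(g)+v_t\in G_t+v_t\subseteq\mathbb N^2$. Also $s_i(g+[t])=s_i(g)$. In all cases below $\varepsilon=v_t(j)$, so $c_j(g+[t])=c_j(g)+\varepsilon$.

* $(\mathrm G_t)$: Let $e_t$ be readable from $g$. Then $g\in P_{q_t}$, so $g\in N(q_t)$ and $s_1(g)=s_2(g)=0$. For kind $D_i$, also $g\in P_{a_i}$, so $c_i(g)>s_i(g)=0$. For kind $Z_i$, also $g\in P_{z_i}$, so $c_i(g)=s_i(g)=0$. In each case $c(g)\in G_t$, hence $g\in P_t$. Moreover $g+[t]\in N(q'_t)$ with $s_1=s_2=0$, so $g+[t]\in P_{q_t'}$, and $e_t\,tq'q'^{-1}t^{-1}$ is readable.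
* (C1), $\varepsilon\in\{0,1\}$: We have $g\in P_t\cap P_{a_j}$. Then $0\le s_j(g)<c_j(g)\le c_j(g+[t])$ and $s_{3-j}(g)=0$, so $g+[t]\in P_{a_j}$. Also $s_j(g)+1\le c_j(g)$, and $g+[a_j]$ has the same $y$ and $c$ as $g$, so $g+[a_j]\in P_t$. The right side uses the edges $t$ at $g$, $a_j$ at $g+[t]$, $t$ at $g+[a_j]$, $a_j$ at $g$, so it is readable.
* (C2), $\varepsilon=0$: We have $g\in P_t\cap P_{z_j}$. Then $s_j(g)=c_j(g)=c_j(g+[t])$ and $s_{3-j}(g)=0$, so $g+[t]\in P_{z_j}$.
* (C2′), $\varepsilon=1$: We have $g\in P_t\cap P_{z_j}$. Then $s_j(g)=c_j(g)=c_j(g+[t])-1$ and $s_{3-j}(g)=0$, so $g+[t]\in P_{a_j}$. One step further along the spoke $s_j$ equals $c_j$, so $g+[t]+[a_j]\in P_{z_j}$.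
* (C3), $\varepsilon=-1$: We have $g\in P_t$ and $g,g+[a_j]\in P_{a_j}$. The last condition says $s_j(g)+1<c_j(g)$, so $s_j(g)<c_j(g)-1=c_j(g+[t])$, whence $g+[t]\in P_{a_j}$. As in (C1), $g+[a_j]\in P_t$. So the right side is readable.
* (C4), $\varepsilon=-1$: We have $g\in P_t\cap P_{a_j}$ and $g+[a_j]\in P_{z_j}$. So $s_j(g)+1=c_j(g)$, that is, $s_j(g)=c_j(g)-1=c_j(g+[t])$, and $s_{3-j}(g)=0$. Hence $g+[t]\in P_{z_j}$.

For $hh^{-1}=\omega$ we use $g\in W$: by Lemma 7, $W\cap P_h=\emptyset$, so $hh^{-1}$ is not readable from $g$, and neither is $\omega$, since $P_\omega=\emptyset$. Finally, every side of a zero relation contains $\omega$, so none of them is readable. $\square$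

**Proposition 9.** If $m\notin H$, then $u_m\ne\omega$ in $\langle X:R,\mathcal B\rangle$.

*Proof.* By Lemmas 6 and 8, Lemma 3 applies. The word $u_m$ is readable from $0$. Indeed $y(0)=\delta_{q_0}$, $c(0)=(m,0)$ and $s_1(0)=s_2(0)=0$. So $0\in P_{q_0}$; for $0\le k<m$ we have $s_1(k[a_1])=k<m$, so $k[a_1]\in P_{a_1}$; further $m[a_1]\in P_{z_1}$; and $0\in P_{z_2}$ since $c_2(0)=0$. But $\omega$ is not readable from $0$. By Lemma 3 the two words are not equal in $\langle X:R,\mathcal B\rangle$. $\square$

**Proof of Theorem A.** By Proposition 5, applied to $S=\langle X:R,\mathcal B\rangle$, and by Proposition 9, $u_m=\omega$ in $\langle X:R,\mathcal B\rangle$ iff $m\in H$. The sequence $u_m$ is computable and $H$ is not recursive. $\square$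

Since $\mathcal B\subsetneq\hat{\mathcal A}$ by §2, both questions of §2 have the answer no.

## 9. One presentation for all varieties above $B$

Proposition 5 holds in all inverse semigroups, and Proposition 9 separates the words already in $\mathcal B$. Everything between is covered.

> **Theorem B.** Let $X,R,u_m,\omega$ be as above. Let $\equiv_0$ and $\equiv_1$ be the relations "equal in $\langle X:R,\text{all inverse semigroups}\rangle$" and "equal in $\langle X:R,\mathcal B\rangle$" on words. Every relation $D$ with $\equiv_0\,\subseteq D\subseteq\,\equiv_1$ is undecidable. Consequently, every variety $\mathcal V$ of inverse semigroups containing the bicyclic semigroup has undecidable word problem, witnessed by the single finite presentation $(X,R)$. This covers in particular all $\mathcal V$ with $\mathcal B\subseteq\mathcal V\subseteq\hat{\mathcal A}$. If the equational theory of $\mathcal V$ is r.e. (e.g. $\mathcal V=\mathcal B$ or $\hat{\mathcal A}$), then $M$ can be chosen so that the word problem of $\langle X:R,\mathcal V\rangle$ is $\Sigma^0_1$-complete.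

*Proof.* **Step 1: relations between $\equiv_0$ and $\equiv_1$.** If $m\in H$ then $u_m\equiv_0\omega$ by Proposition 5, so $(u_m,\omega)\in D$. If $m\notin H$ then $u_m\not\equiv_1\omega$ by Proposition 9, so $(u_m,\omega)\notin D$. Hence $m\in H$ iff $(u_m,\omega)\in D$, and an algorithm for $D$ would decide $H$.

**Step 2: varieties containing $B$.** Let $B\in\mathcal V$, so $\mathcal B\subseteq\mathcal V$, and let $D$ be equality in $\langle X:R,\mathcal V\rangle$. This semigroup is an inverse semigroup satisfying $R$, so $\equiv_0\,\subseteq D$ by universality. And $\langle X:R,\mathcal B\rangle$ lies in $\mathcal V$ and satisfies $R$, so $D\subseteq\,\equiv_1$. Step 1 applies.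

**Step 3: completeness.** If the equational theory of $\mathcal V$ is r.e., then the derivations of Lemma 1 can be enumerated, so equality in $\langle X:R,\mathcal V\rangle$ is r.e. Choose $K$ in §6 to be $\Sigma^0_1$-complete. Then $k\in K$ iff $2^k\in H$ iff $u_{2^k}=\omega$ in $\langle X:R,\mathcal V\rangle$, so $k\mapsto(u_{2^k},\omega)$ reduces $K$ to the word problem. For the examples: the equational theory of $\mathcal B$ is decidable by Lemma 2, and $\hat{\mathcal A}$ is defined by a recursive set of identities, so its consequences can be enumerated. $\square$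

Note the contrast with §3: the free objects of $\mathcal B$ have decidable word problem.

## 10. A one-letter identity necessary for decidability

> **Theorem C.** If a variety $\mathcal V$ of inverse semigroups has decidable word problem, then it satisfies $x^nx^{-n}=x^{n+1}x^{-(n+1)}$ for some $n\ge1$.

*Proof.* By Theorem B, $B\notin\mathcal V$. So it suffices to show that a variety satisfying none of these identities contains $B$. As an inverse semigroup, $B$ is generated by the single element $a$, so it is a homomorphic image of the free monogenic inverse semigroup $FI_1$. If the one-generated free object of $\mathcal V$ is $FI_1$ itself, then $FI_1\in\mathcal V$ and hence $B\in\mathcal V$. We therefore assume that $\mathcal V$ satisfies a one-letter identity that fails in $FI_1$, and derive one of the identities of the theorem.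

**Step 1: coordinates in $FI_1$.** By Munn, $FI_1$ consists of the pairs $(J,k)$ with $J=[-i,j]$ an integer interval, $i,j\ge0$, $i+j\ge1$, $k\in J$, and product
$$(J,k)(J',k')=(J\cup(J'+k),\,k+k').$$
Here $x=([0,1],1)$, $x^{-1}=([-1,0],-1)$, and $(J,k)^{-1}=(J-k,-k)$. The element $(J,k)$ is the value of any word whose path in $\mathbb Z$ covers $J$ and ends at $k$. In particular $(J,k)(J,k)^{-1}=(J,0)$, $x^n=([0,n],n)$, and $x^nx^{-n}=([0,n],0)$. Suppose that $\mathcal V$ satisfies $u=v$ with $u=(I,k)\ne v=(I',k')$. We say that two elements of $FI_1$ are equal in $\mathcal V$ if they have the same image in the one-generated free object of $\mathcal V$.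

**Step 2: the case $k=k'$.** Then $uu^{-1}=(I,0)$ and $vv^{-1}=(I',0)$ are equal in $\mathcal V$. Their common image is idempotent, so it is also the image of their product $(I\cup I',0)$. As $I\ne I'$, after possibly swapping $u$ and $v$ we have $I\subsetneq I\cup I'$. Write $I=[-i,j]$. The interval $I\cup I'$ contains some $J'$ with exactly one more point than $I$, either $J'=[-i,j+1]$ or $J'=[-i-1,j]$. Since $I\subseteq J'\subseteq I\cup I'$, we have $(I\cup I',0)\le(J',0)\le(I,0)$. The outer two are equal in $\mathcal V$, so $([-i,j],0)=(J',0)$ in $\mathcal V$.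

Let $J'=[-i,j+1]$. Conjugating by $x^i$ shifts intervals by $i$: $x^i([-i,j],0)x^{-i}=([0,i]\cup[0,i+j],0)=([0,i+j],0)$, and similarly for $J'$. So $\mathcal V$ satisfies
$$x^{i+j}x^{-(i+j)}=x^{i+j+1}x^{-(i+j+1)},$$
and $n=i+j\ge1$.

Let $J'=[-i-1,j]$. Conjugating by $x^{-j}$ gives $x^{-j}([-i,j],0)x^{j}=([-(i+j),0],0)$ and similarly for $J'$. So $\mathcal V$ satisfies $x^{-(i+j)}x^{i+j}=x^{-(i+j+1)}x^{i+j+1}$. Substituting $x\mapsto x^{-1}$ gives the desired identity with $n=i+j$. If the conjugating exponent is $0$, no conjugation is needed.

**Step 3: the case $k\ne k'$.** Swapping $u$ and $v$, assume $d=k-k'>0$. Take $J=[-i,j]$ so large that it contains $I$, $I'$ and $[0,d]$, and put $e=(J,0)$. Then $eu=(J,k)$ and $ev=(J,k')$ are equal in $\mathcal V$. Multiply both on the right by $x^{-k'}$ (nothing to do if $k'=0$). The first path continues from $k$ to $k-k'=d$, the second from $k'$ to $0$. All these points lie in $J$, so no new points are covered. Hence $(J,d)=(J,0)$ in $\mathcal V$. Since $[0,d]\subseteq J$, we have $ex^d=(J,d)$, so $ex^d=e$ in $\mathcal V$. Iterating, $e=ex^{nd}$ for all $n\ge1$, and therefore, in $\mathcal V$,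
$$e=ee^{-1}=ex^{nd}x^{-nd}e=ex^{nd}x^{-nd},$$
because idempotents commute. For $nd>j$ this reads $([-i,j],0)=([-i,nd],0)$ in $\mathcal V$. These two elements are distinct in $FI_1$ and have equal second coordinates, so Step 2 finishes the proof. $\square$

The hypothesis $B\in\mathcal V$ in Theorem B cannot simply be dropped. The variety $\mathcal C$ of commutative inverse semigroups lies in $\hat{\mathcal A}$ and has decidable word problem by §3. It satisfies the identity of Theorem C with $n=1$, since $x^2x^{-2}=(xx^{-1})^2=xx^{-1}$ there. No classification of the varieties omitting $B$ is claimed here.
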